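# Derivations of Milnor algebras with Brieskorn–Pham weights: a sharp upper bound

Throughout, $S=\mathbb C[x_1,\dots,x_n]$, $\mathcal O=\mathbb C\{x_1,\dots,x_n\}$ with maximal ideal $\mathfrak m_0$, $dV$ is Lebesgue measure, and $\|f\|=\max_i|f_i|$ for a tuple $f=(f_1,\dots,f_n)$.

## 1. Homogeneous polynomials: derivations counted by a norm

### 1.1 The Yau algebra and a bound in equal degrees

For $g\in S$ let $J_g=\langle\partial g/\partial x_1,\dots,\partial g/\partial x_n\rangle$ be the Jacobian ideal and $T(g)=S/\langle g,J_g\rangle$ the Tjurina algebra. If $g$ defines an isolated hypersurface singularity at $0$, its **Yau algebra** is the Lie algebra of $\mathbb C$-linear derivations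
$$L(g)=\operatorname{Der}_{\mathbb C}(T(g)).$$

Begin with $g$ homogeneous of degree $a\ge2$ in the ordinary sense. Euler's relation $a\,g=\sum x_i\,\partial g/\partial x_i$ gives $g\in J_g$, so $T(g)$ is the Milnor algebra $S/J_g$. For $n=1$ we have $g=\text{const}\cdot x^a$ and $T(g)=\mathbb C[x]/(x^{a-1})$. A derivation sends $x$ to some $u$ with $x^{a-2}u=0$, so $u\in(x)$ and $\dim L(g)=a-2$. For $a=2$ the polynomial $g$ is a nondegenerate quadratic form, $T(g)=\mathbb C$ and $L(g)=0$. For $n=2$, $a=3$, an isolated singularity means three distinct lines. All such cubics are linearly equivalent to $x^3+y^3$, so nothing varies. The first interesting case is $n=2$, $a=4$, to which we return. Here is the easy special case of the result of this talk.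

**Proposition 1 (equal exponents).** Let $g$ be homogeneous of degree $a\ge2$ with an isolated singularity at $0$. Then $\dim L(g)\le n(a-2)(a-1)^{n-1}$, with equality for $x_1^a+\dots+x_n^a$.

The proof uses two lemmas, stated in the generality needed later.

### 1.2 Derivations are the kernel of a matrix

**Lemma 2.** Let $f_1,\dots,f_n\in\mathfrak m_0$ generate $I\subset\mathcal O$ with $\mu=\dim\mathcal O/I<\infty$. Put $A=\mathcal O/I$ and $H=(\partial f_i/\partial x_j)$. Then $\operatorname{Der}_{\mathbb C}(A)\cong\ker(H:A^n\to A^n)$, so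
$$\dim\operatorname{Der}(A)=\dim\operatorname{coker}(H|A^n).$$

**Proof.** Composing a derivation of $A$ with $\mathcal O\to A$ gives a derivation $D:\mathcal O\to A$. Choose $r$ with $\mathfrak m_0^rA=0$. By the Leibniz rule, $D$ of a product of $r+1$ elements of $\mathfrak m_0$ is a sum of terms each containing $r$ of the factors, so $D(\mathfrak m_0^{r+1})\subset\mathfrak m_0^rA=0$. Hence $D$ is determined by its values on polynomials, and there the Leibniz rule gives $D(G)=\sum_ju_j\,\partial_jG$ with $u_j=D(x_j)\in A$. The right side is also a derivation $\mathcal O\to A$ and also kills $\mathfrak m_0^{r+1}$, so the formula holds on $\mathcal O$. Conversely each $u\in A^n$ defines a derivation $D:\mathcal O\to A$ by this formula. It descends to $A$ iff $D(I)=0$. Since $D(qf_i)=qD(f_i)+f_iD(q)=qD(f_i)$ in $A$, this holds iff $D(f_i)=0$ for all $i$, i.e. $Hu=0$. Finally, $A^n$ is finite-dimensional, so kernel and cokernel of $H$ have the same dimension. $\square$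

**Polynomials and germs.** If $f_1,\dots,f_n\in S$ have $0$ as their only common zero and $I=(f_1,\dots,f_n)\subset S$, then $\mathfrak m^r\subset I$ for some $r$, where $\mathfrak m=(x_1,\dots,x_n)$. Hence $S/I=S/(I+\mathfrak m^r)=\mathcal O/(I\mathcal O+\mathfrak m_0^r)=\mathcal O/I\mathcal O$, and Lemma 2 applies to $S/I$.

**Pure powers.** Let $f_i=x_i^{c_i}$ with $c_i\ge1$. Then $A=\bigotimes_j\mathbb C[x_j]/(x_j^{c_j})$ and $\mu=\prod_jc_j$. By Lemma 2 a derivation is a tuple $u\in A^n$ with $x_i^{c_i-1}u_i=0$ for all $i$. Multiplication by $x_i^{c_i-1}$ has rank $1$ on $\mathbb C[x_i]/(x_i^{c_i})$, hence rank $\mu/c_i$ on $A$. Therefore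
$$\dim\operatorname{Der}(A)=\sum_i\Big(\mu-\frac{\mu}{c_i}\Big)=\sum_i(c_i-1)\prod_{j\ne i}c_j.\tag{1}$$
With $c_i=a-1$ this is the equality statement of Proposition 1.

### 1.3 The norm of the Jacobian determinant

Keep the notation of Lemma 2. Let $R=\mathbb C\{s_1,\dots,s_n\}$ act on $\mathcal O$ by $s_i\mapsto f_i$. Since $\mathcal O/(s)\mathcal O=A$ is finite-dimensional, $\mathcal O$ is a finite $R$-module (Weierstrass). Since $\mathcal O$ is Cohen–Macaulay of dimension $n$ and $R$ is regular of dimension $n$, $\mathcal O$ is **free** over $R$, of rank $\dim\mathcal O/(s)\mathcal O=\mu$.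

**Definition.** For $q\in\mathcal O$, the **norm** $\operatorname{Nm}_{\mathcal O/R}(q)\in R$ is the determinant of multiplication by $q$ on the free $R$-module $\mathcal O$. For example, for $n=1$ and $f=x^2$, the basis $1,x$ gives $\operatorname{Nm}(x)=\det\begin{pmatrix}0&s\\1&0\end{pmatrix}=-s$.

Geometrically, the germ $\varphi=(f_1,\dots,f_n)$ has a finite surjective representative $\varphi:U\to Q$ onto a small polydisc $Q\ni0$, with $\varphi^{-1}(0)=\{0\}$ and $\varphi_*\mathcal O_U$ free of rank $\mu$. The sets $\varphi^{-1}(Q')$, for smaller polydiscs $Q'$, form a basis of neighborhoods of $0$. The value of $\operatorname{Nm}(q)$ at $s$ is the product of the values of $q$ over the fiber $\varphi^{-1}(s)$, with multiplicities.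

Put $h=\det H$ and $\Delta=\operatorname{Nm}_{\mathcal O/R}(h)$. Write $\operatorname{mult}_0\Delta$ for the lowest degree of a monomial occurring in $\Delta$.

**Lemma 3.** $\Delta\ne0$, and $\dim\operatorname{Der}(A)\le\operatorname{mult}_0\Delta$.

**Proof.** **Step 1: $\Delta\ne0$.** If $h$ were $0$ as a germ, it would vanish on some $\varphi^{-1}(Q')$, so every point there would be critical for $\varphi$. By Sard's theorem $Q'=\varphi(\varphi^{-1}(Q'))$ would have measure zero, which is absurd. So $h\ne0$. As $\mathcal O$ is a domain, multiplication by $h$ is an injective endomorphism of the free $R$-module $\mathcal O$, and its determinant $\Delta$ is nonzero.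

**Step 2: restrict to a line, to work over a discrete valuation ring.** Let $e=\operatorname{mult}_0\Delta$ and choose $\gamma\in\mathbb C^n$ at which the lowest-degree form of $\Delta$ does not vanish, so $\operatorname{ord}_t\Delta(\gamma t)=e$. Base change along $R\to\mathbb C\{t\}$, $s_i\mapsto\gamma_it$, turns $\mathcal O$ into a $\mathbb C\{t\}$-algebra $B$ that is free of rank $\mu$, with $B/tB=A$.

**Step 3: the determinant of $H$ on $B^n$.** In a $\mathbb C\{t\}$-basis of $B$, let $X_{ij}$ be the $\mu\times\mu$ matrix of multiplication by $\partial f_i/\partial x_j$. These matrices commute. For commuting blocks, the determinant of the block matrix $(X_{ij})$ equals the determinant of the $\mu\times\mu$ matrix obtained by evaluating the formal $n\times n$ determinant at the blocks. That matrix is multiplication by $h$. So $\det_{\mathbb C\{t\}}(H|B^n)=\operatorname{Nm}_{B/\mathbb C\{t\}}(h)$. Determinants commute with base change, so this equals $\Delta(\gamma t)\neq0$.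

**Step 4: count.** By Smith normal form, $H|B^n$ is equivalent to $\operatorname{diag}(t^{m_1},\dots,t^{m_{n\mu}})$ with $\sum m_l=e$. Reduce modulo $t$ and use Lemma 2:
$$\dim\operatorname{Der}(A)=\dim\operatorname{coker}(H|A^n)=\#\{l:m_l>0\}\le\sum_lm_l=e.\qquad\square$$

### 1.4 The degree count

**A colength formula.** Give $x_i$ a positive rational weight $w_i$. Let $f_1,\dots,f_n\in S$ be $w$-homogeneous of degrees $d_i>0$ with only common zero $0$. They form a regular sequence, because $S$ is Cohen–Macaulay and they cut the dimension down to $0$. Each step of a regular sequence multiplies the Hilbert series by $1-\tau^{d_i}$, so $S/I$ has Hilbert series $\prod_i(1-\tau^{d_i})/(1-\tau^{w_i})$. Letting $\tau\to1$,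
$$\mu=\dim S/I=\prod_i\frac{d_i}{w_i}.\tag{2}$$

**Proof of Proposition 1.** Put $c=a-1$ and $f_i=\partial g/\partial x_i$, homogeneous of degree $c$. Their common zero set is a cone, and by the Euler relation it is the singular locus of $\{g=0\}$. Being isolated at $0$, it is $\{0\}$. By (2), $\mu=c^n$.

Choose homogeneous $e_1,\dots,e_\mu\in S$, of degrees $\varepsilon_j$, whose classes form a basis of $A=S/J_g$. By graded Nakayama they generate $S$ over $\mathbb C[f_1,\dots,f_n]$. By Nakayama they generate $\mathcal O$ over $R$, and since $\mathcal O$ is free of rank $\mu$ they are a basis. Hence in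
$$h\,e_j=\sum_i\Delta_{ij}(f)\,e_i$$
the coefficients are unique and are polynomials in $f_1,\dots,f_n$. By uniqueness $\Delta_{ij}$ is homogeneous of degree $\deg h+\varepsilon_j-\varepsilon_i$, if $s_k$ is given the degree $c$ of $f_k$. Here $\deg h=n(c-1)$. In each term of $\det(\Delta_{ij})$ the $\varepsilon$'s cancel, so $\Delta$ has degree $\mu n(c-1)$ in this grading. Since every $s_k$ has the same degree $c$, $\Delta$ is a form in $s$ of ordinary degree
$$\frac{\mu\,n(c-1)}{c}=n(c-1)c^{n-1}=n(a-2)(a-1)^{n-1}.$$
It is nonzero, so this is its multiplicity at $0$. Apply Lemma 3. $\square$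

**Example: the inequality can be strict.** Let $g=x^4+t\,x^2y^2+y^4$ with $t\notin\{0,\pm2,\pm6\}$. The singularity is isolated because $t\ne\pm2$. The Milnor algebra $A$ has Hilbert series $(1+\tau+\tau^2)^2$, so its graded pieces have dimensions $1,2,3,2,1$. The kernel of $H$ splits into the kernels of $A_k^2\to A_{k+2}^2$, where $A_2=S_2$.

* $k=0$: a constant vector $(\lambda,\nu)$ in the kernel makes the gradient of $\lambda g_x+\nu g_y$ zero, so $\lambda g_x+\nu g_y=0$ and $\lambda=\nu=0$. Dimension $0$.
* $k=1$: if $u$ is in the kernel, then $u(g_x),u(g_y)\in\langle g_x,g_y\rangle_{\mathbb C}$, hence both partials of $q=u(g)$ lie there: $q_x=\alpha g_x+\beta g_y$, $q_y=\gamma g_x+\delta g_y$. Equality of mixed partials reads $\alpha g_{xy}+\beta g_{yy}=\gamma g_{xx}+\delta g_{xy}$. The forms $g_{xx}=12x^2+2ty^2$, $g_{xy}=4txy$, $g_{yy}=2tx^2+12y^2$ are independent, as $t\ne0,\pm6$. So $\beta=\gamma=0$, $\alpha=\delta$, $q=\alpha g$. Then $u$ minus $\frac{\alpha}{4}$ times the Euler field $E$ kills $g$. Since $g_x,g_y$ are coprime cubics, a pair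 of linear forms $v$ with $v_1g_x+v_2g_y=0$ is $0$. So the kernel is spanned by $E$. Dimension $1$.
* $k=2$: $A_2\times A_2\to A_4\cong\mathbb C$ is perfect (complete intersections are Gorenstein), and the two functionals given by the rows $(g_{xx},g_{xy})$ and $(g_{xy},g_{yy})$ are independent by the $k=0$ argument. Dimension $6-2=4$.
* $k=3,4$: the target is $0$. Dimensions $4$ and $2$.

The total is $11$, while $x^4+y^4$ gives $2\cdot2\cdot3=12$ by (1).

## 2. Unequal exponents: the weighted degree of $\Delta$ does not give its multiplicity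

What happens if the exponents of the Fermat polynomial differ? Let $w=(w_1,\dots,w_n)$ be positive rational weights. A polynomial is **weighted homogeneous of degree $d$** (or $w$-homogeneous) if every monomial $x^m$ in it satisfies $\sum_iw_im_i=d$. For $d>0$, the Euler relation $d\,g=\sum_iw_ix_i\,\partial g/\partial x_i$ again gives $g\in J_g$, so $T(g)=S/J_g$. Now let
$$F=x_1^{a_1}+\dots+x_n^{a_n},\qquad a_i\ge2,\qquad w_i=\frac1{a_i},$$
which is weighted homogeneous of degree $1$. A conjecture of Yau and Zuo asks that $\dim L(g)\le\dim L(F)$ for every $g$ of the same weights and degree with an isolated singularity. It is true.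

**Theorem 4.** Let $a_i\ge2$, $w_i=1/a_i$, and let $g$ be $w$-homogeneous of degree $1$ with an isolated singularity at $0$. Then
$$\dim L(g)\le\sum_{i=1}^n(a_i-2)\prod_{j\ne i}(a_j-1)=\dim L(F).$$

The partial derivatives of $g$ have degrees $1-w_i=(a_i-1)/a_i$. What will be used about them is that these fractions are in lowest terms.

**Theorem 5.** Let $w_i=1/a_i$ with $a_i\ge1$ integers. Let $f_1,\dots,f_n\in S$ be $w$-homogeneous of degrees $d_i=c_i/a_i$, where $c_i\ge1$ are integers with $\gcd(c_i,a_i)=1$, and suppose their only common zero is $0$. Put $I=(f_1,\dots,f_n)$ and $A=S/I$. Then $\|f\|^{-2c'}$ is integrable near $0$ for all $0<c'<\sum_i1/c_i$, and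
$$\dim\operatorname{Der}_{\mathbb C}(A)\le\sum_i(c_i-1)\prod_{j\ne i}c_j,$$
with equality for $f_i=x_i^{c_i}$.

**Theorem 5 implies Theorem 4.** Let $g_i=\partial g/\partial x_i$. By the Euler relation the singular locus of $\{g=0\}$ is $Z=\{\nabla g=0\}$. It contains $0$: since $w_i\le\frac12$, no linear term has degree $1$. It is stable under $x_i\mapsto\lambda^{w_i}x_i$, $\lambda>0$, because each $g_i$ is $w$-homogeneous. A nonzero point of $Z$ would therefore give nonzero points of $Z$ arbitrarily close to $0$; so $Z=\{0\}$. No $g_i$ vanishes identically, since fewer than $n$ polynomials cannot have $\{0\}$ as common zero set. The degree of $g_i$ is $(a_i-1)/a_i$ and $\gcd(a_i-1,a_i)=1$, so Theorem 5 applies with $c_i=a_i-1$, and $L(g)=\operatorname{Der}(S/J_g)$. For $F$, $J_F=(x_1^{a_1-1},\dots,x_n^{a_n-1})$, and (1) gives $\dim L(F)$. $\square$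

**Where the degree count stops.** Repeat the proof of Proposition 1 with weights. The entry $\partial f_i/\partial x_j$ has degree $d_i-w_j$, so $\deg h=\sum_i(d_i-w_i)$. The $\varepsilon$'s cancel as before, and every monomial $s^\alpha$ of $\Delta$ satisfies
$$\sum_id_i\alpha_i=\mu\sum_i(d_i-w_i).\tag{3}$$
Lemma 3 needs an upper bound for the smallest $|\alpha|=\sum\alpha_i$. When the $d_i$ are unequal, (3) does not determine $|\alpha|$.

**Example.** Let $g=x^4+x^2y+y^2$, $a=(4,2)$. Then $f_1=4x^3+2xy$, $f_2=x^2+2y$, $c=(3,1)$, $d=(\frac34,\frac12)$, $\mu=3$. Theorem 4 predicts $\dim L(g)\le2$. Equation (3) reads $\frac34\alpha_1+\frac12\alpha_2=\frac32$, with solutions $(2,0)$ and $(0,3)$. So weights alone give only $\operatorname{mult}_0\Delta\le3$. Now compute. From $s_2=x^2+2y$ we get $y=(s_2-x^2)/2$, and then $s_1=3x^3+s_2x$. So $\mathcal O$ has basis $1,x,x^2$ over $R$, and $x$ is a root of $p=3x^3+s_2x-s_1$. Also $h=(12x^2+2y)\cdot2-4x^2=20x^2+4y=18x^2+2s_2=2p'(x)$. For a monic cubic $x^3+Px+q$ with roots $x_i$, $\prod(3x_i^2+P)=4P^3+27q^2$.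 With $P=s_2/3$, $q=-s_1/3$,
$$\Delta=8\cdot27\,(4P^3+27q^2)=8\,(81s_1^2+4s_2^3).$$
The multiplicity is $2$, but only because the coefficient of $s_1^2$ is not zero. We need a reason, valid in general, why $\Delta$ cannot vanish to too high an order.

## 3. A bound for the multiplicity of $\Delta$ from an integral

If $\Delta(s)$ is very small, then $h$ is small on average along the fiber over $s$, so $\varphi$ contracts volume there. This makes the volume in the source near the fibers large, and integrals of $\|f\|^{-2c'}$ large. Quantitatively: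

**Theorem 6.** Let $f_1,\dots,f_n\in\mathfrak m_0\subset\mathcal O$ generate an ideal $I$ with $\mu=\dim_{\mathbb C}\mathcal O/I<\infty$. Let $c>0$ be such that $\|f\|^{-2c'}$ is integrable near $0$ for every $0<c'<c$. Then $\dim\operatorname{Der}_{\mathbb C}(\mathcal O/I)\le(n-c)\,\mu$.

**Proof.** Let $e=\operatorname{mult}_0\Delta$. By Lemma 3 it suffices to show $e\le\mu(n-c)$. Let $0<c'<c$, and take $\varphi:U\to Q$ as in 1.3 with $Q$ so small that $\|f\|^{-2c'}$ is integrable on $U=\varphi^{-1}(Q)$.

**Step 1: change variables.** If $\Delta(s)\ne0$, then $h$ is nonzero at every point of $\varphi^{-1}(s)$. So $\varphi$ is a local isomorphism there, the fiber consists of $\mu$ distinct points, and $\Delta(s)=\prod_{x\in\varphi^{-1}(s)}h(x)$. The real Jacobian of $\varphi$ is $|h|^2$. Discarding $\varphi^{-1}(\{\Delta=0\})$ on the left, which can only decrease the integral, and using that $\{\Delta=0\}$ is a null set in $Q$, we get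
$$\infty>\int_U\|f\|^{-2c'}dV\ \ge\ \int_Q\|s\|^{-2c'}\sum_{x\in\varphi^{-1}(s)}|h(x)|^{-2}\,dV(s).$$

**Step 2: replace the sum over the fiber by the norm.** By AM–GM over the $\mu$ points,
$$\sum_{x\in\varphi^{-1}(s)}|h(x)|^{-2}\ge\mu\prod_x|h(x)|^{-2/\mu}=\mu\,|\Delta(s)|^{-2/\mu}.$$

**Step 3: read off the exponent.** Near $0$, $|\Delta(s)|\le C\|s\|^e$. So $\|s\|^{-2c'-2e/\mu}$ is integrable near $0\in\mathbb C^n=\mathbb R^{2n}$, which forces $2c'+2e/\mu<2n$, i.e. $c'+e/\mu<n$. Let $c'\to c$. $\square$

In Theorem 5, $\mu=\prod c_i$ by (2), and the target is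
$$\sum_i(c_i-1)\prod_{j\ne i}c_j=\mu\Big(n-\sum_i\frac1{c_i}\Big).\tag{4}$$
So Theorem 5 reduces to its integrability statement: we need $c=\sum_i1/c_i=\sum_iw_i/d_i$.

## 4. The growth estimate for $\|f\|$, and the role of coprimality

**The direct estimate.** Put $\rho(x)=\max_i|x_i|^{1/w_i}$, $|w|=\sum w_i$, and $\lambda\cdot x=(\lambda^{w_i}x_i)$ for $\lambda>0$, so that $\rho(\lambda\cdot x)=\lambda\rho(x)$. The function $\max_k|f_k|^{1/d_k}$ scales in the same way and is bounded below by a positive constant $\kappa$ on the compact set $\{\rho=1\}$. So $\max_k|f_k|^{1/d_k}\ge\kappa\rho$, and near $0$, with $D=\max d_k$, $\|f\|\ge C\rho^D$. Splitting into shells $\{2^{-l-1}\le\rho<2^{-l}\}$, whose volumes scale by $2^{-2l|w|}$, shows that $\rho^{-2t}$ is integrable near $0$ iff $t<|w|$. Hence we may take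
$$c=\frac{|w|}{D}=\sum_i\frac{w_i}{\max_kd_k}.$$
This is the wanted $\sum_iw_i/d_i$ exactly when all $d_i$ are equal, and is smaller otherwise. In the example of Section 2 it gives $c=1$ and the bound $3\cdot(2-1)=3$ instead of $2$. The estimate $\|f\|\ge C\rho^D$ treats every direction as if all the $f_k$ of small degree vanished there. They do so only on a thin set, and the sharp exponent must use this thinness.

**How thin?** In the example $a=(4,2)$, with $c_2=1$, suppose $f_2$ were $x_1^2$ (degree $\frac12=d_2$). Its zero set is doubled, hence not thin enough: $|f_2|^{-2(1-\varepsilon)/c_2}=|x_1|^{-4(1-\varepsilon)}$ is not locally integrable along $x_1=0$ for small $\varepsilon$. Nothing about $f_2$ alone excludes this. But $f_1$ has degree $c_1/4$ with $c_1$ odd. Its monomials $x_1^ix_2^j$ satisfy $i+2j=c_1$, so $i$ is odd and $f_1$ vanishes on $x_1=0$ too. Then $0$ is not the only common zero. So the arithmetic of the degree of $f_1$ controls the multiplicity of $f_2$.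

**Without coprimality Theorem 5 fails.** Take $a=(4,2)$, $f_1=x_2^2$, $f_2=x_1^2$. Then $d_1=1=\frac44$, $d_2=\frac12$, $c=(4,1)$, and $\gcd(c_1,a_1)=4$. The formula would give $3\cdot1+0=3$. But $A=\mathbb C[x_1,x_2]/(x_1^2,x_2^2)$, and (1) gives $\dim\operatorname{Der}(A)=2+2=4$. So any proof must use $\gcd(c_i,a_i)=1$.

## 5. A staircase of plurisubharmonic functions

Recall that $u:\Omega\to[-\infty,\infty)$ is **plurisubharmonic** (psh) if it is upper semicontinuous and subharmonic or $\equiv-\infty$ on every complex line. For holomorphic $f$, $\log|f|$ is psh. Maxima and positive combinations of psh functions are psh, as are pullbacks under holomorphic maps. A psh function $\not\equiv-\infty$ on a connected domain is locally integrable.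

Keep the hypotheses of Theorem 5. Each $f_k\not\equiv0$, because the common zero set is $\{0\}$. Renumber the data $(x_i,a_i,c_i,f_i)$ simultaneously so that
$$d_1\ge d_2\ge\dots\ge d_n,$$
and put
$$\varphi_i=\max_{k\ge i}\frac1{d_k}\log|f_k|,\qquad\Phi_s=\sum_{i\ge s}w_i\varphi_i,\qquad\Phi_{n+1}=0.$$
These functions are psh and $\not\equiv-\infty$, and $\varphi_i(\lambda\cdot x)=\varphi_i(x)+\log\lambda$. The function $\Phi_1$ is designed so that three things hold.

* It lies below $(\sum1/c_s)\log\|f\|$ near $0$. This uses the ordering of the $d_i$, and is checked below.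
* It has homogeneity $|w|$, so $e^{-2(1-\varepsilon)\Phi_1}$ is just below the critical growth at $0$. Integrability at $0$ will follow from local integrability away from $0$.
* The factors can be added one at a time. When $\varphi_s$ is added to $\Phi_{s+1}$, trouble can occur only where *all* of $f_s,\dots,f_n$ vanish. With $\log|f_s|$ alone in place of the maximum we would control only powers of $f_s$, and the bad set could have dimension $n-1$. With the maximum it has dimension at most $s-1$, which is what the pole count in Section 7 needs.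

**Proposition 7.** For $0<\varepsilon<1$, $e^{-2(1-\varepsilon)\Phi_1}$ is locally integrable on $\mathbb C^n\setminus0$ and integrable near $0$.

**Proposition 7 implies Theorem 5.** Let $\psi=\log\|f\|$. Near $0$ we have $\psi<0$. For $k\ge s$ we have $1/d_k\ge1/d_s$, hence $\frac1{d_k}\log|f_k|\le\frac1{d_k}\psi\le\frac1{d_s}\psi$. So $\varphi_s\le\psi/d_s$ and
$$\Phi_1\le\Big(\sum_s\frac{w_s}{d_s}\Big)\psi=\Big(\sum_s\frac1{c_s}\Big)\psi .$$
Thus $\|f\|^{-2(1-\varepsilon)\sum1/c_s}\le e^{-2(1-\varepsilon)\Phi_1}$ is integrable near $0$ for every $\varepsilon\in(0,1)$, which is the integrability claim. Now $S/I=\mathcal O/I\mathcal O$ by 1.2 and $\mu=\prod c_i$ by (2), so Theorem 6 with $c=\sum1/c_i$ and (4) give the bound. Equality for $f_i=x_i^{c_i}$ is (1). $\square$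

It remains to prove Proposition 7.

## 6. Multiplier ideals on projective space and local cohomology

**Definition.** For a psh function $u\not\equiv-\infty$, the **multiplier ideal sheaf** $\mathcal I(u)$ consists of the holomorphic germs $q$ such that $|q|^2e^{-2u}$ is integrable near the point. Changing $u$ by a locally bounded function does not change $\mathcal I(u)$. It is coherent (Nadel). Example: for $u=t\log|z|$ on $\mathbb C$, $t\ge0$, the function $|z|^{2k-2t}$ is integrable at $0$ iff $k>t-1$, so $\mathcal I(u)_0=(z^{\lfloor t\rfloor})$.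

**Definition.** A **singular hermitian metric** $\mathfrak h$ with psh weights on a line bundle $\mathcal L$ is given, in local trivializations, by $|q|e^{-\chi}$ with $\chi$ psh, $\chi\not\equiv-\infty$. Its curvature current is $i\partial\bar\partial\chi$ up to a positive constant. Weights in two trivializations differ by $\log$ of the modulus of a transition function, so the $\mathcal I(\chi)$ glue to an ideal sheaf $\mathcal I(\mathfrak h)$. Example: on $\mathcal O(1)$ over $\mathbb P^{n-1}$, $\chi=\log|y|$ (Euclidean norm) gives the Fubini–Study form as curvature and $\mathcal I=\mathcal O$. With $\chi=\log|y_1|$, $\mathcal I$ is the ideal of $\{y_1=0\}$.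

**Nadel's theorem** (Nadel, Ann. of Math. 132 (1990); Demailly, J. Differential Geom. 37 (1993)). On a projective manifold $X$, if a line bundle $\mathcal L$ has a singular hermitian metric $\mathfrak h$ with psh local weights whose curvature current dominates a Kähler form, then $H^q(X,K_X\otimes\mathcal L\otimes\mathcal I(\mathfrak h))=0$ for $q\ge1$.

**Local cohomology.** For a graded module $N$ over $S$ with $\mathfrak m=(x_1,\dots,x_n)$, $H^i_{\mathfrak m}(N)$ is the cohomology of the Čech complex $N\to\bigoplus_iN_{x_i}\to\dots\to N_{x_1\cdots x_n}$. It is graded, commutes with direct sums, and a short exact sequence of graded modules gives a long exact sequence in each degree. We have $H^i_{\mathfrak m}(S)=0$ for $i\ne n$, and $H^n_{\mathfrak m}(S)$ has as basis the monomials with all exponents negative. For $n=1$ this is $\mathbb C[x,x^{-1}]/\mathbb C[x]$. A finite-dimensional $N$ has $H^0_{\mathfrak m}(N)=N$ and no other local cohomology. Finally, let $n\ge2$, $\mathfrak n=(y_1,\dots,y_n)\subset\mathbb C[y]$ in the standard grading, and let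 $E$ be a finitely generated graded module with associated sheaf $\widetilde E$ on $\mathbb P^{n-1}$. Then
$$0\to H^0_{\mathfrak n}(E)\to E\to\bigoplus_mH^0(\widetilde E(m))\to H^1_{\mathfrak n}(E)\to0,\qquad H^{q+1}_{\mathfrak n}(E)_m\cong H^q(\mathbb P^{n-1},\widetilde E(m))\ (q\ge1).\tag{5}$$

## 7. Proof of Proposition 7

If $n=1$, then $f_1=\text{const}\cdot x^{c_1}$ and $\Phi_1=\log|x|+\text{const}$, so the claim is clear. Let $n\ge2$ and fix $\varepsilon$. By descending induction on $s$ we prove

> $(P_s)$: $e^{-2(1-\varepsilon)\Phi_s}$ is locally integrable on $\mathbb C^n\setminus0$.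

$(P_{n+1})$ is trivial. Assume $(P_{s+1})$ with $1\le s\le n$, and set
$$\Psi=(1-\varepsilon)\Phi_s,\qquad\theta=(1-\varepsilon)\sum_{i\ge s}w_i,\qquad W=\sum_{j<s}w_j.$$

The plan is as follows. The functions that make $e^{-2\Psi}$ integrable off $0$ form a homogeneous ideal $J\subset S$, and we want $1\in J$. Nadel's theorem makes the local cohomology of $M=S/J$ vanish in degrees $\ge-W$. If $M$ is finite-dimensional (this is the case $s=1$), we are done at once: $W=0$ and $M=H^0_{\mathfrak m}(M)$ vanishes in degrees $\ge0$, so $M=0$. For $s>1$ the module $M$ may have positive dimension, and $H^0_{\mathfrak m}(M)_0=0$ no longer gives $M_0=0$. There the Hilbert series, together with coprimality, takes over.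

**Step 1: pass to ordinary homogeneity.** Nadel's theorem lives on $\mathbb P^{n-1}$, so we remove the weights by a finite cover. Let $L$ be a common multiple of the $a_i$ and $k_i=Lw_i=L/a_i\in\mathbb N$. Let
$$\pi:\mathbb C^n_y\to\mathbb C^n_x,\quad x_i=y_i^{k_i},\qquad G=\prod_i\mu_{k_i},$$
where $\mu_k$ denotes the group of $k$-th roots of unity, with $G$ acting on $y$ coordinatewise. A monomial $x^m$ of weight $d$ pulls back to degree $\sum k_im_i=Ld$, so $f_k\circ\pi$ is homogeneous of degree $Ld_k$. Hence the psh function $\tilde\Psi=\Psi\circ\pi$ satisfies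
$$\tilde\Psi(\lambda y)=\tilde\Psi(y)+L\theta\log|\lambda|,\qquad\lambda\in\mathbb C^*.$$
It is $\not\equiv-\infty$, as the $f_k\circ\pi$ are nonzero. So its restriction to each chart $\{y_l=1\}$ of $\mathbb P^{n-1}$ is $\not\equiv-\infty$: otherwise, by homogeneity, $\tilde\Psi=-\infty$ on $\{y_l\ne0\}$. On overlaps the restrictions differ by the locally bounded functions $L\theta\log|y_l/y_m|$. So the multiplier ideals of the restrictions glue to a coherent ideal sheaf $\mathcal I\subset\mathcal O_{\mathbb P^{n-1}}$, which is algebraic by GAGA. Put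
$$E=\bigoplus_mH^0(\mathbb P^{n-1},\mathcal I(m)),$$
a homogeneous ideal of $\mathbb C[y]$ whose associated sheaf is $\mathcal I$.

We describe $E$ upstairs. On $\{y_0\ne0\}$, where $y_0$ denotes any one of the coordinates, write $y=(y_0,y_0z)$. Then $dV(y)=|y_0|^{2(n-1)}dV(y_0)dV(z)$, and for $q$ homogeneous of degree $m$,
$$|q|^2e^{-2\tilde\Psi}dV(y)=|y_0|^{2m-2L\theta+2(n-1)}\,|q(1,z)|^2e^{-2\tilde\Psi(1,z)}\,dV(y_0)\,dV(z).$$
The power of $|y_0|$ is bounded above and below on compact sets of $y_0\ne0$. By Fubini, $q\in E$ iff $|q|^2e^{-2\tilde\Psi}$ is locally integrable on $\mathbb C^n_y\setminus0$.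

**Step 2: vanishing on $\mathbb P^{n-1}$.** Let $p=m+n$ be an integer with $p>L\theta$. The function $\chi=\tilde\Psi+(p-L\theta)\log|y|$ is psh and $\chi(\lambda y)=\chi(y)+p\log|\lambda|$. So for $q$ homogeneous of degree $p$, $|q(y)|e^{-\chi(y)}$ depends only on the point of $\mathbb P^{n-1}$. It defines a singular hermitian metric on $\mathcal O(p)$ with weight $\chi|_{y_l=1}$ on the chart $y_l=1$. Its curvature is, up to a positive constant, at least $(p-L\theta)\,i\partial\bar\partial\log|y|$, a positive multiple of the Fubini–Study form. On the charts $\log|y|$ is locally bounded, so the multiplier ideal is $\mathcal I$. Since $K_{\mathbb P^{n-1}}=\mathcal O(-n)$, Nadel's theorem gives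
$$H^q(\mathbb P^{n-1},\mathcal I(m))=0\qquad(q\ge1,\ m+n>L\theta).$$
In (5) for our $E$ the map $E\to\bigoplus_mH^0(\mathcal I(m))$ is the identity, so $H^0_{\mathfrak n}(E)=H^1_{\mathfrak n}(E)=0$. With the second part of (5),
$$H^i_{\mathfrak n}(E)_m=0\quad\text{for all }i,\text{ when }m+n>L\theta.\tag{6}$$

**Step 3: descend to $S$.** Grade $S$ by $\frac1L\mathbb Z$ with $\deg x_i=w_i$. For $f\in S_\delta$ put
$$f^\sharp=f(\pi(y))\prod_iy_i^{k_i-1},\qquad\text{homogeneous of degree }L\delta+\sum_i(k_i-1)=L(\delta+|w|)-n.$$
The extra factor is the Jacobian of $\pi$ up to a constant. For a monomial $y^b$, the form $y^b\,dy_1\wedge\dots\wedge dy_n$ is $G$-invariant iff $k_i\mid b_i+1$ for all $i$, i.e. $b_i=k_im_i+(k_i-1)$ with $m_i\ge0$. So $f\mapsto f^\sharp$ identifies $S$ with the isotypic part $\{q\in\mathbb C[y]:q\,dy_1\wedge\dots\wedge dy_n\ G\text{-invariant}\}$, compatibly with multiplication by $S=\mathbb C[y_1^{k_1},\dots,y_n^{k_n}]$. Define the homogeneous ideal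
$$J=\bigoplus_\delta\{f\in S_\delta:f^\sharp\in E\}.$$
Since $\pi\circ\sigma=\pi$ for $\sigma\in G$, $\tilde\Psi$ is $G$-invariant and $E$ is $G$-stable. So $E$ is the direct sum of its isotypic components, each an $S$-submodule, and one of them is $J$ up to the degree shift. Hence $J$ is a direct summand of $E$ as a graded $S$-module. The Čech complex of $E$ for $x_1,\dots,x_n$ is that for $y_1^{k_1},\dots,y_n^{k_n}$. Inverting $y_i^{k_i}$ is the same as inverting $y_i$, so $H^i_{\mathfrak m}(E)=H^i_{\mathfrak n}(E)$. Thus $H^i_{\mathfrak m}(J)_\delta$ is a direct summand of $H^i_{\mathfrak n}(E)_m$ with $m=L(\delta+|w|)-n$. By (6) it vanishes for all $i$ if $L(\delta+|w|)>L\theta$, i.e. $\delta>\theta-|w|$.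

Put $M=S/J$. The monomials spanning $H^n_{\mathfrak m}(S)$ have degree at most $-|w|$, so $H^i_{\mathfrak m}(S)_\delta=0$ for all $i$ if $\delta>-|w|$. The long exact sequence of $0\to J\to S\to M\to0$ contains $H^i_{\mathfrak m}(S)_\delta\to H^i_{\mathfrak m}(M)_\delta\to H^{i+1}_{\mathfrak m}(J)_\delta$. So $H^i_{\mathfrak m}(M)_\delta=0$ for all $i$ when $\delta>\theta-|w|=-W-\varepsilon\sum_{i\ge s}w_i$. In particular
$$H^i_{\mathfrak m}(M)_\delta=0\quad\text{for all }i\text{ and all }\delta\ge-W.\tag{7}$$

**Step 4: what $J$ means in the $x$-space.** The Jacobian determinant of $\pi$ is $\prod_ik_iy_i^{k_i-1}$, and $\pi$ has $\prod_ik_i$ points over a general point. So for compact $K\subset\mathbb C^n\setminus0$ and homogeneous $f\in S$,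
$$\int_{\pi^{-1}(K)}|f^\sharp|^2e^{-2\tilde\Psi}dV=\Big(\prod_ik_i\Big)^{-1}\int_K|f|^2e^{-2\Psi}dV.$$
As $\pi$ is proper with $\pi^{-1}(0)=0$, the description of $E$ in Step 1 gives
$$f\in J\iff|f|^2e^{-2\Psi}\ \text{is locally integrable on }\mathbb C^n\setminus0.\tag{8}$$
Taking $f=1$: $(P_s)$ holds iff $1\in J$, i.e. iff $M=0$.

**Step 5: $M$ is small, by the induction hypothesis.** Let $k\ge s$ and let $\nu$ be an integer with $\nu\ge w_s/d_k$. Since $\varphi_s\ge\frac1{d_k}\log|f_k|$ and $\Psi=(1-\varepsilon)(w_s\varphi_s+\Phi_{s+1})$, almost everywhere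
$$|f_k|^{2\nu}e^{-2\Psi}\le|f_k|^{2\nu-2(1-\varepsilon)w_s/d_k}\,e^{-2(1-\varepsilon)\Phi_{s+1}}.$$
The first factor on the right has nonnegative exponent, so it is locally bounded. The second is locally integrable on $\mathbb C^n\setminus0$ by $(P_{s+1})$. By (8), $f_k^\nu\in J$.

Consequently $M/(f_1,\dots,f_{s-1})M$ is, for large $\nu$, a quotient of $S/(f_1,\dots,f_{s-1},f_s^\nu,\dots,f_n^\nu)$. This is finite-dimensional because the zero set is $\{0\}$. By graded Nakayama, $M$ is a finitely generated graded module over $\mathbb C[z_1,\dots,z_{s-1}]$, with $z_j$ acting as $f_j$, of degree $d_j>0$.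

**Step 6: the Hilbert series.** Suppose $M\ne0$ and let
$$\operatorname{Hilb}_M(\tau)=\sum_\delta\dim M_\delta\,\tau^{L\delta},$$
a rational function of $\tau$ (Hilbert–Serre). The degree $\deg_\tau$ of a rational function is the degree of its numerator minus that of its denominator, i.e. the highest power in its expansion at $\tau=\infty$.

**(a) $\deg_\tau\operatorname{Hilb}_M<-LW$.** We claim: for every finitely generated graded $S$-module $M'$, the spaces $H^i_{\mathfrak m}(M')_\delta$ are finite-dimensional and vanish for $\delta\gg0$, and the expansion of $\operatorname{Hilb}_{M'}$ at $\tau=\infty$ is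
$$\sum_i(-1)^i\sum_\delta\dim H^i_{\mathfrak m}(M')_\delta\,\tau^{L\delta}.$$
Use induction on the length of a finite graded free resolution. For $M'=S$,
$$(-1)^n\sum_\delta\dim H^n_{\mathfrak m}(S)_\delta\,\tau^{L\delta}=(-1)^n\prod_i\frac{\tau^{-Lw_i}}{1-\tau^{-Lw_i}}=\prod_i\frac1{1-\tau^{Lw_i}}=\operatorname{Hilb}_S(\tau).$$
Shifting degrees multiplies both sides by a power of $\tau$, and direct sums add, so finitely generated free modules are done. In general let $0\to K\to F_0\to M'\to0$ be exact with $F_0$ free and $K$ having a shorter resolution. In degree $\delta$, the terms $H^i_{\mathfrak m}(F_0)_\delta\to H^i_{\mathfrak m}(M')_\delta\to H^{i+1}_{\mathfrak m}(K)_\delta$ of the long exact sequence give finiteness and vanishing for $M'$. The whole sequence is finite, so $\sum_i(-1)^i\dim H^i_{\mathfrak m}(\cdot)_\delta$ is additive. Hilbert series, and their expansions at $\infty$, are additive too, so the claim for $F_0$ and $K$ gives it for $M'$.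

For our $M$, (7) shows that only powers $\tau^{L\delta}$ with $\delta<-W$ occur at $\infty$. This proves (a).

**(b) $P(\tau):=\operatorname{Hilb}_M(\tau)\prod_{j<s}(1-\tau^{Lw_j})$ is a polynomial.** We bound the poles of $\operatorname{Hilb}_M$ in two ways. First, $M$ is finitely generated over $\mathbb C[x_1^{a_1},\dots,x_n^{a_n}]$, whose generators have degree $a_iw_i=1$. So $\operatorname{Hilb}_M=\text{polynomial}/(1-\tau^L)^n$, and poles occur only at $\zeta$ with $\zeta^L=1$. Second, by Step 5, $\operatorname{Hilb}_M=\text{polynomial}/\prod_{j<s}(1-\tau^{Ld_j})$. So the pole order at $\zeta$ is at most $\#\{j<s:\zeta^{Ld_j}=1\}$.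

Now let $\zeta^L=1$. Then $\zeta^{Lw_j}=\zeta^{k_j}$ is an $a_j$-th root of unity, because $k_ja_j=L$, and $\zeta^{Ld_j}=(\zeta^{k_j})^{c_j}$. As $\gcd(c_j,a_j)=1$,
$$\zeta^{Ld_j}=1\iff\zeta^{Lw_j}=1.$$
So the pole order at $\zeta$ is at most $\#\{j<s:\zeta^{Lw_j}=1\}$, which is the order of vanishing of $\prod_{j<s}(1-\tau^{Lw_j})$ at $\zeta$. Hence $P$ is a rational function without poles in $\mathbb C$, i.e. a polynomial.

**(c) Contradiction.** As $M=S/J\ne0$, $1\notin J$. Since $S_0=\mathbb C$, $P(0)=\dim M_0=1$. So $P\neq0$ and $\deg P\ge0$. But (a) gives $\deg P=\deg_\tau\operatorname{Hilb}_M+LW<0$. Hence $M=0$, and $(P_s)$ holds. For $s=1$ the products over $j<s$ are empty, $W=0$ and $M$ is finite-dimensional; the argument is unchanged.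

**Example: (b) without coprimality.** Return to $a=(4,2)$, $f_1=x_2^2$, $f_2=x_1^2$ from Section 4, with $s=2$, $L=4$, $k=(1,2)$ and $\varepsilon<\frac12$. Here $\Psi=(1-\varepsilon)\log|x_1^2|$ up to nothing else, since $w_2/d_2=1$. By (8), $x_1^k\in J$ iff $2k-4(1-\varepsilon)>-2$, i.e. iff $k\ge1$. So $J=(x_1)$, $M=\mathbb C[x_2]$ and $\operatorname{Hilb}_M=1/(1-\tau^2)$. Part (a) holds: the degree $-2$ is less than $-LW=-1$. But $P=(1-\tau)/(1-\tau^2)=1/(1+\tau)$ has a pole at $\zeta=-1$. That pole is allowed by $f_1$, because $\zeta^{Ld_1}=(-1)^4=1$, while $\zeta^{Lw_1}=-1\ne1$. If $c_1$ were odd, $\zeta^{Ld_1}=(-1)^{c_1}=-1$ would forbid it.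

**Step 7: from $\mathbb C^n\setminus0$ to a neighborhood of $0$.** By induction $(P_1)$ holds, so $e^{-2(1-\varepsilon)\Phi_1}$ is integrable on the shell $\{\frac12\le\rho(x)<1\}$, which is relatively compact in $\mathbb C^n\setminus0$. For $\lambda>0$,
$$\rho(\lambda\cdot x)=\lambda\rho(x),\qquad\Phi_1(\lambda\cdot x)=\Phi_1(x)+|w|\log\lambda,\qquad dV(\lambda\cdot x)=\lambda^{2|w|}dV(x).$$
With $\lambda=2^{-l}$, the integral over $\{2^{-l-1}\le\rho<2^{-l}\}$ is $\lambda^{-2(1-\varepsilon)|w|+2|w|}=2^{-2l\varepsilon|w|}$ times the integral over the first shell. The sum over $l\ge0$ converges, so $e^{-2(1-\varepsilon)\Phi_1}$ is integrable near $0$. This proves Proposition 7. By Section 5 it gives Theorem 5, and by Section 2 it gives Theorem 4: for every $n$, all $a_i\ge2$ and every such $g$, $\dim L(g)\le\dim L(F)$. $\blacksquare$
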